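\title{Infinite-dimensional complete normed real division algebras}

\begin{abstract}
We show that the real Hilbert space $\ell_2$, and more generally every real Banach sequence space that is invariant under signed permutations of the coordinates, carries a bounded bilinear product, with a unit if desired, for which left and right multiplication by every nonzero element is bijective. Thus complete normed infinite-dimensional real division algebras exist. The product is a norm limit of bilinear maps whose multiplication operators are finite-rank perturbations of operators satisfying Clifford relations; zero divisors are excluded by a positivity certificate on finite-dimensional subspaces. We also show that a complete normed real division algebra of dimension at least two carries a bounded operator with square $-1$, so that James' space admits no such product.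
\end{abstract}

\section{Introduction}

An \emph{algebra} is a real vector space $A$ with a bilinear product $(x,y)\mapsto xy$, which is not assumed to be associative. For $a\in A$ let $L_a(x)=ax$ and $R_a(x)=xa$. The algebra $A$ is a \emph{division algebra} if $A\ne0$ and $L_a$ and $R_a$ are bijective for every $a\ne0$; this says that the equations $ax=b$ and $xa=b$ have unique solutions whenever $a\neq0$. A \emph{normed algebra} is an algebra with a norm such that $\|xy\|\le\|x\|\,\|y\|$, and it is \emph{complete} if the norm is complete. The following question is left unanswered in \cite{NANA}, in the words ``We do not know whether there are complete normed infinite-dimensional division real algebras.''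

\medskip
\noindent\textbf{Question.} \emph{Is there a complete normed division algebra of infinite dimension over $\mathbb R$?}
\medskip

The inequality $\|xy\|\le\|x\|\,\|y\|$ only asks that the product be bounded: if $\|xy\|\le K\|x\|\,\|y\|$ with $K>0$, then the norm $\|\cdot\|'=K\|\cdot\|$ satisfies $\|xy\|'\le K^2\|x\|\,\|y\|=\|x\|'\,\|y\|'$. So the question is whether some infinite-dimensional real Banach space carries a bounded bilinear product with all $L_a$, $R_a$ $(a\ne0)$ bijective.

Spectral theory suggests a negative answer. Consider the same question over $\mathbb C$, and let $a\ne0$ and $b$ be elements of a complete normed complex division algebra. The operator $T=L_a^{-1}L_b$ is bounded, so its spectrum contains a point $\lambda$. Then $T-\lambda=L_a^{-1}L_{b-\lambda a}$ is not bijective, which forces $b=\lambda a$. The algebra is one-dimensional. Over $\mathbb R$ the argument stops halfway: it shows that $T$ has no real spectral value when $a,b$ are linearly independent. This excludes odd finite dimensions greater than $1$, where $T$ has a real eigenvalue, but it leaves room for $\mathbb C$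 and the quaternions. In infinite dimension there is a second obstacle. In finite dimension an algebra without zero divisors is a division algebra, because injective operators are surjective; in infinite dimension surjectivity of every $L_a$ and every $R_a$ is a separate requirement. Nevertheless the answer is positive.

A \emph{symmetric sequence space} is an infinite-dimensional real Banach space $V$ of real sequences that contains all finitely supported sequences, has continuous coordinate functionals, and is invariant under all \emph{signed permutations} $v\mapsto(\sigma_nv_{\pi(n)})_n$, where $\pi$ is a permutation of $\mathbb N=\{1,2,\dots\}$ and $\sigma_n=\pm1$. The spaces $\ell_p$ $(1\le p\le\infty)$ and $c_0$ are examples.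

\begin{theorem}\label{thm:main}
Let $V$ be a symmetric sequence space, for example $V=\ell_2$. There is a bounded bilinear product on $V$ for which $L_a$ and $R_a$ are bijective for all $a\ne0$. After multiplying the norm by a constant, $V$ is a complete normed infinite-dimensional real division algebra. The product can moreover be chosen to have a unit.
\end{theorem}

Some hypothesis on the Banach space is needed, because the spectral argument above leaves a trace over $\mathbb R$.

\begin{proposition}\label{prop:J}
If $A$ is a complete normed real division algebra with $\dim A\ge2$, then there is a bounded operator $J$ on $A$ with $J^2=-1$. Hence not every infinite-dimensional real Banach space admits such a product; James' quasi-reflexive space does not.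
\end{proposition}

A symmetric sequence space passes this test: $(v_1,v_2,v_3,v_4,\dots)\mapsto(-v_2,v_1,-v_4,v_3,\dots)$ is a signed permutation with square $-1$. Proposition~\ref{prop:J} is not used in the proof of Theorem~\ref{thm:main}; it is proved in Section~\ref{sec:J}.

The proof of Theorem~\ref{thm:main} runs as follows. Anticommuting signed permutations $e_1,e_2,\dots$ with $e_i^2=1$ provide large linear spaces of invertible operators, since $(\sum t_ie_i)^2=\sum t_i^2$ (Section~\ref{sec:clifford}). We use two such families, one for left and one for right multiplications, and build products in which a multiplication operator is such an invertible operator plus an operator of finite rank. For these, injective implies bijective, so the task is again to exclude zero divisors. Section~\ref{sec:model} shows on a small example how this is done: the product is tested against a functional that depends bilinearly on the two factors and gives a positive number. Section~\ref{sec:stages} turns the example into the notion of a \emph{stage}, a product that has the division property outside two subspaces of finite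 codimension. Section~\ref{sec:extension} shows that either subspace can be cut down in a prescribed direction at the cost of an arbitrarily small change of the product, and Section~\ref{sec:limit} passes to the limit.

\section{Clifford generators on sequence spaces}\label{sec:clifford}

\subsection*{Facts on operators}
We use the following standard facts about real Banach spaces $U,W$. A linear map $U\to W$ with closed graph is bounded, and a bounded linear bijection has a bounded inverse. If $S\colon U\to W$ is a bounded bijection with $\|Su\|\ge c\|u\|$ for all $u$, and $D\colon U\to W$ is linear with $\|D\|<c$, then $S+D=S(1+S^{-1}D)$ is bijective by the Neumann series, as $\|S^{-1}D\|<1$. The bounded bilinear maps $B$ from a product of two Banach spaces to a third form a Banach space under $\|B\|=\sup\{\|B(x,y)\|:\|x\|,\|y\|\le1\}$. Finally, if a linear functional $\xi$ on a vector space is not a linear combination of functionals $\psi_1,\dots,\psi_n$, then there is a vector $x\in\bigcap_i\ker\psi_i$ with $\xi(x)=1$.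

\begin{lemma}\label{lem:fredholm}
Let $S,K\colon U\to W$ be linear maps of vector spaces, with $S$ bijective and $K$ of finite rank. If $S+K$ is injective, then it is bijective.
\end{lemma}

\begin{proof}
Write $S+K=S(1+K')$ with $K'=S^{-1}K$ of finite rank. The injective map $1+K'$ sends the finite-dimensional space $\operatorname{ran}K'$ into itself, hence onto itself. Given $v\in U$, pick $r\in\operatorname{ran}K'$ with $(1+K')r=K'v$. Then $(1+K')(v-r)=v+K'v-K'v=v$. So $1+K'$ is surjective.
\end{proof}

Fix a symmetric sequence space $V$. A signed permutation maps $V$ into $V$, and its graph is closed because the coordinates are continuous and separate points; so it is bounded. Its inverse is again a signed permutation. Hence signed permutations are bounded bijections of $V$ with bounded inverses.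

\subsection*{Three copies of $V$}
It is convenient to give the left factor, the right factor and the value of a product their own index sets. Let $\mathfrak S_0$ and $\mathfrak S_1$ be the sets of finite subsets of $\mathbb N$ of even and of odd cardinality, and put
\[
\mathbf X=\mathfrak S_1\times\mathfrak S_0,\qquad \mathbf Y=\mathfrak S_0\times\mathfrak S_1,\qquad \mathbf Z=\mathfrak S_1\times\mathfrak S_1 .
\]
These sets are disjoint and countably infinite. Fix arbitrary bijections of them with $\mathbb N$, and let $X,Y,Z$ be the resulting copies of $V$, viewed as Banach spaces of functions on $\mathbf X,\mathbf Y,\mathbf Z$. Our goal is a bounded bilinear map $B\colon X\times Y\to Z$ all of whose \emph{sections} $B(x,\cdot)\colon Y\to Z$ and $B(\cdot,y)\colon X\to Z$ with $x\ne0$, $y\ne0$ are bijective.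

For a set $T$ let $c_{00}(T)$ be the space of finitely supported real functions on $T$, and for $f\in c_{00}(T)$, $v\in\mathbb R^T$ put $(f,v)=\sum_tf(t)v(t)$. On $c_{00}(T)$ this is a positive definite inner product. It also identifies $\mathbb R^T$ with the algebraic dual of $c_{00}(T)$, so every linear operator $A$ on $c_{00}(T)$ has a transpose $A^t$ on $\mathbb R^T$, defined by $(Af,v)=(f,A^tv)$, and $(A_1A_2)^t=A_2^tA_1^t$. We write $[t]$ for the indicator function of a point $t$, and $[I,J]$ if $t=(I,J)$. An element of $c_{00}(\mathbf X)$ is a vector of $X$ and, through the pairing, a continuous functional on $X$. Linearly independent elements of $c_{00}(\mathbf X)$ are linearly independent functionals on $X$, because a nonzero $f$ satisfies $(f,f)>0$ with $f\in X$. The same holds for $Y$ and $Z$.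

\subsection*{The generators}
For $i\in\mathbb N$ and a finite set $I\subset\mathbb N$ let $\sigma(i,I)=(-1)^{\#\{k\in I:\,k<i\}}$. Note that $\sigma(i,I\triangle\{i\})=\sigma(i,I)$, where $\triangle$ is the symmetric difference. For a function $v$ on $\mathbf Y\sqcup\mathbf Z$ and a function $w$ on $\mathbf X\sqcup\mathbf Z$ define
\[
(e_iv)(I,J)=\sigma(i,I)\,v(I\triangle\{i\},J),\qquad (e'_jw)(I,J)=\sigma(j,J)\,w(I,J\triangle\{j\}).
\]
On indicator functions this reads
\[
e_i[I,J]=\sigma(i,I)\,[I\triangle\{i\},J],\qquad e'_j[I,J]=\sigma(j,J)\,[I,J\triangle\{j\}] .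
\]
The map $e_i$ changes the parity of the first set, so it interchanges functions on $\mathbf Y$ and functions on $\mathbf Z$; through the fixed bijections with $\mathbb N$ it is a signed permutation, and so gives bounded bijections $Y\to Z$ and $Z\to Y$. In the same way $e'_j$ gives bounded bijections $X\to Z$ and $Z\to X$.

\begin{lemma}\label{lem:clifford}
We have $e_i^2=1$, $e_ie_k=-e_ke_i$ for $i\ne k$, and $(e_if,v)=(f,e_iv)$, that is, $e_i^t=e_i$. The same holds for the $e'_j$.
\end{lemma}

\begin{proof}
From $\sigma(i,I\triangle\{i\})=\sigma(i,I)$ we get $e_i^2[I,J]=\sigma(i,I)^2[I,J]=[I,J]$ and $(e_i[I,J],v)=\sigma(i,I)v(I\triangle\{i\},J)=([I,J],e_iv)$. Let $k<i$. Then $\sigma(i,I\triangle\{k\})=-\sigma(i,I)$ and $\sigma(k,I\triangle\{i\})=\sigma(k,I)$, so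
\[
e_ie_k[I,J]=-\sigma(k,I)\sigma(i,I)\,[I\triangle\{i,k\},J],\qquad e_ke_i[I,J]=\sigma(i,I)\sigma(k,I)\,[I\triangle\{i,k\},J].
\]
This gives the first two relations on $c_{00}$, and transposing gives them on all functions. For the $e'_j$ exchange the roles of $I$ and $J$.
\end{proof}

These are the \emph{Clifford relations}. Their use is that $(\sum t_ie_i)^2=\sum t_i^2$ for real $t_1,\dots,t_n$, since the mixed terms cancel in pairs. For $I=\{i_1<\dots<i_r\}$ put $e_I=e_{i_1}\cdots e_{i_r}$, with $e_\emptyset=1$, and define $e'_J$ in the same way. Moving $e_i$ past the factors $e_k$ with $k<i$ gives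
\begin{equation}\label{eq:eI}
e_ie_I=\sigma(i,I)\,e_{I\triangle\{i\}} .
\end{equation}
We write $[n]=\{1,\dots,n\}$.

\begin{example}[half of the problem]\label{ex:half}
Let $V=\ell_2$. For a finitely supported sequence $a$ put $e_a=\sum a_ie_i$. This operator on $Y\oplus Z=\ell_2(\mathbf Y\sqcup\mathbf Z)$ is symmetric with $e_a^2=\|a\|^2$, so $\|e_av\|=\|a\|\,\|v\|$. Hence $e_a$ is defined by continuity for all $a\in\ell_2$, and the same identities hold. The bilinear map $\ell_2\times Y\to Z$, $(a,y)\mapsto e_ay$, is bounded, has no zero divisors, and its left sections are bijective. But its right section at $y=[\emptyset,\{1\}]$ sends $a$ to $\sum a_i[\{i\},\{1\}]$ and misses $[\{1\},\{2\}]$. One Clifford family takes care of one side only; the problem is to make two families coexist.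
\end{example}

\subsection*{Finite corrections}
The generators will have to be modified in finitely many matrix entries without destroying the Clifford relations. This is done by conjugation. Let $\mathcal G$ be the set of invertible linear operators $G$ on $c_{00}(\mathbf Y\sqcup\mathbf Z)=c_{00}(\mathbf Y)\oplus c_{00}(\mathbf Z)$ that preserve both summands and for which the matrix of $G-1$ in the basis of indicator functions has finitely many nonzero entries. If $T_0$ is a finite set containing the row and column indices of these entries, then $G$ maps $c_{00}(T_0)$ into itself and fixes $[t]$ for $t\notin T_0$; the same is then true of $G^{-1}$, and $\mathcal G$ is a group. The transpose has the form $G^tv=v+\sum_{t\in T_0}((G-1)[t],v)\,[t]$. Since $V$ contains the finitely supported sequences and has continuous coordinates, $G^t$ restricts to bounded operators on $Y$ and on $Z$, with bounded inverses given by $(G^{-1})^t$. Let $\mathcal G'$ be the analogous group for $\mathbf X\sqcup\mathbf Z$.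

\section{A model product}\label{sec:model}

Let $n,m\ge1$. Consider the points $(\{i\},\emptyset)\in\mathbf X$ and $(\emptyset,\{j\})\in\mathbf Y$. The index sets were chosen so that the two Clifford families meet on them:
\begin{equation}\label{eq:meet}
e_i[\emptyset,\{j\}]=[\{i\},\{j\}]=e'_j[\{i\},\emptyset].
\end{equation}
Write $x\in X$ and $y\in Y$ as
\[
x=\sum_{i\le n}s_i[\{i\},\emptyset]+x'',\qquad y=\sum_{j\le m}t_j[\emptyset,\{j\}]+y'',
\]
where $s_i=x(\{i\},\emptyset)$ and $t_j=y(\emptyset,\{j\})$, so that $x''$ and $y''$ vanish at these points. The \emph{model product} of type $(n,m)$ is the bounded bilinear map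
\begin{equation}\label{eq:model}
B(x,y)=\sum_{i\le n}s_i\,e_iy''+\sum_{j\le m}t_j\,e'_jx''+\sum_{i\le n,\ j\le m}s_it_j\,[\{i\},\{j\}] .
\end{equation}
For fixed $x$, the map $B(x,\cdot)$ agrees with $\sum s_ie_i$ on the finite-codimensional subspace where all $t_j$ vanish, so it is $\sum s_ie_i$ plus an operator of finite rank; and $\sum s_ie_i$ is invertible when $s\ne0$. In the same way $B(\cdot,y)$ is $\sum t_je'_j$ plus an operator of finite rank. By Lemma~\ref{lem:fredholm}, bijectivity of these sections is a question about zero divisors.

We work out the type $(2,1)$. Write $t=t_1$ and $w=y''(\{1,2\},\{1\})$, and compute the coordinates of $B(x,y)$ at the two points $(\{1\},\{1\})$ and $(\{2\},\{1\})$. The term $te'_1x''$ contributes $t\,x''(\{i\},\emptyset)=0$ at both. At $(\{1\},\{1\})$ the function $e_1y''$ has the value $y''(\emptyset,\{1\})=0$, and $e_2y''$ has the value $\sigma(2,\{1\})w=-w$. At $(\{2\},\{1\})$ the function $e_1y''$ has the value $\sigma(1,\{2\})w=w$, and $e_2y''$ has the value $y''(\emptyset,\{1\})=0$. The two coordinates of $B(x,y)$ are therefore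
\[
s_1t-s_2w\qquad\text{and}\qquad s_2t+s_1w ,
\]
the real and imaginary parts of $(s_1+\mathrm is_2)(t+\mathrm iw)$. Neither coordinate alone detects that $B(x,y)\ne0$, because of the uncontrolled number $w$. But the combination with weights $s_1t$ and $s_2t$ does:
\[
s_1t\,(s_1t-s_2w)+s_2t\,(s_2t+s_1w)=(s_1^2+s_2^2)\,t^2 .
\]
So $B(x,y)\ne0$ when $s\ne0$ and $t\ne0$. Now let $s\ne0$ and $B(x,y)=0$. Then $t=0$, hence $(s_1e_1+s_2e_2)y''=0$ and $y=y''=0$. Thus $B(x,\cdot)$ is injective, and so bijective, whenever $s\ne0$. If $t\ne0$ and $B(x,y)=0$, then $s=0$, hence $te_1'x''=0$ and $x=0$; so $B(\cdot,y)$ is bijective whenever $t\neq0$.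

The test functional was $F=t(s_1[\{1\},\{1\}]+s_2[\{2\},\{1\}])$, and by \eqref{eq:meet} it can be written in two ways:
\[
F=(s_1e_1+s_2e_2)\,t[\emptyset,\{1\}]=te'_1\,(s_1[\{1\},\emptyset]+s_2[\{2\},\emptyset]).
\]
The first form and $(s_1e_1+s_2e_2)^2=s_1^2+s_2^2$ explain why $F$ annihilates $(s_1e_1+s_2e_2)y''$; the second form explains why it annihilates $te'_1x''$. This double description is the heart of the construction.

The model products do not solve the problem, however large $n$ and $m$ are. They see $x$ through the coordinates $(\{i\},\emptyset)$ only: for $x=[\{1\},\{1,2\}]$ all $s_i$ vanish, and $B(x,y)=0$ whenever $y=y''$. We need functionals $\psi_i$ on $X$ and $\varphi_j$ on $Y$, in place of $[\{i\},\emptyset]$ and $[\emptyset,\{j\}]$, that separate points. The identity \eqref{eq:meet} then fails for the original generators and has to be enforced by correcting them. We also need the products to converge in norm as $n,m\to\infty$. The next definition keeps what made the model work and leaves room for both.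

\section{Stages}\label{sec:stages}

\subsection*{The definition}
Let $n,m\ge1$. Consider data consisting of vectors $x_1,\dots,x_n\in X$ and $y_1,\dots,y_m\in Y$, functionals $\psi_1,\dots,\psi_n\in c_{00}(\mathbf X)$ and $\varphi_1,\dots,\varphi_m\in c_{00}(\mathbf Y)$, operators $G\in\mathcal G$ and $G'\in\mathcal G'$, and a bounded bilinear map $B\colon X\times Y\to Z$. The first condition is needed to set up notation.
\begin{itemize}
\item[(S1)] The matrices $((\psi_i,x_k))_{i,k\le n}$ and $((\varphi_j,y_k))_{j,k\le m}$ are invertible.
\end{itemize}
Put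
\[
\mathcal X=\operatorname{span}(x_i),\quad N=\bigcap_i\ker\psi_i\subset X,\qquad \mathcal Y=\operatorname{span}(y_j),\quad M=\bigcap_j\ker\varphi_j\subset Y .
\]
The bounded map $\Psi\colon X\to\mathbb R^n$, $x\mapsto((\psi_i,x))_i$, has kernel $N$, and by (S1) it sends $x_1,\dots,x_n$ to a basis of $\mathbb R^n$. So the $x_i$ are linearly independent, $X=\mathcal X\oplus N$, and the projection $P=(\Psi|_{\mathcal X})^{-1}\Psi$ onto $\mathcal X$ along $N$ is bounded. In the same way $Y=\mathcal Y\oplus M$, with a bounded projection $Q$ onto $\mathcal Y$ along $M$.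

The corrected generators are $E_i=Ge_iG^{-1}$ on $c_{00}(\mathbf Y\sqcup\mathbf Z)$ and $E'_j=G'e'_jG'^{-1}$ on $c_{00}(\mathbf X\sqcup\mathbf Z)$; put $E_I=Ge_IG^{-1}$ and $E'_J=G'e'_JG'^{-1}$. They square to $1$ and anticommute as before, but they need not be symmetric. We therefore distinguish the operators, which act on functionals, from their transposes, which act on vectors. For $x=\sum s_ix_i\in\mathcal X$ and $y=\sum t_jy_j\in\mathcal Y$ put
\begin{alignat*}{4}
E_x&=\textstyle\sum s_iE_i,\qquad&\psi_x&=\textstyle\sum s_i\psi_i,\qquad&\nu(x)&=\textstyle\sum s_i^2,\qquad& C_x&=E_x^t|_Y\colon Y\to Z,\\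
E'_y&=\textstyle\sum t_jE'_j,&\varphi_y&=\textstyle\sum t_j\varphi_j,&\nu'(y)&=\textstyle\sum t_j^2,& C'_y&=E_y'^{\,t}|_X\colon X\to Z .
\end{alignat*}
Since $E_x^t=(G^{-1})^t(\sum s_ie_i)G^t$, it gives bounded operators $Y\to Z$ and $Z\to Y$ that depend linearly on $x$. From $E_x^2=\nu(x)$ we get $(E^t_x)^2=\nu(x)$, so for $x\ne0$ the operator $C_x$ is bijective with inverse $\nu(x)^{-1}E_x^t|_Z$. Moreover $(E_xf,E_x^tv)=(E_x^2f,v)$. The same holds for $E'_y$, and so
\begin{align}
(E_xf,C_xv)&=\nu(x)\,(f,v)&&(f\in c_{00}(\mathbf Y),\ v\in Y),\label{eq:adj}\\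
(E'_yf,C'_yv)&=\nu'(y)\,(f,v)&&(f\in c_{00}(\mathbf X),\ v\in X).\label{eq:adj2}
\end{align}

\begin{definition}
The data above form a \emph{stage of type $(n,m)$} if (S1) and the following conditions hold.
\begin{itemize}
\item[(S2)] $E_i\varphi_j=E'_j\psi_i$ for $i\le n$, $j\le m$. Hence $E_x\varphi_y=E'_y\psi_x$ for $x\in\mathcal X$, $y\in\mathcal Y$; this element of $c_{00}(\mathbf Z)$ is denoted by $F(x,y)$ and called the \emph{certificate}.
\item[(S3)] $B(x,y)=C_xy$ on $\mathcal X\times M$, \ $B(x,y)=C'_yx$ on $N\times\mathcal Y$, \ and $B(x,y)=0$ on $N\times M$.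
\item[(S4)] $(F(x,y),B(x,y))>0$ for all nonzero $x\in\mathcal X$, $y\in\mathcal Y$.
\item[(S5)] The family $(E_I\varphi_j)_{I\subset[n],\,j\le m}$ is linearly independent, and so is the family $(E'_J\psi_i)_{J\subset[m],\,i\le n}$.
\end{itemize}
\end{definition}

Thus $B$ has the block form
\[
\begin{array}{c|cc}
B(x,y)& y\in\mathcal Y& y\in M\\ \hline
x\in\mathcal X&\text{positive against }F& C_xy\\
x\in N& C'_yx&0
\end{array}
\]
Conditions (S1)--(S4) give the division property outside $N$ and $M$. Condition (S5) is used only to extend a stage, in Section~\ref{sec:extension}.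

\begin{lemma}\label{lem:modelstage}
The model product \eqref{eq:model}, with $G=1$, $G'=1$, $x_i=\psi_i=[\{i\},\emptyset]$ and $y_j=\varphi_j=[\emptyset,\{j\}]$, is a stage of type $(n,m)$.
\end{lemma}

\begin{proof}
The matrices in (S1) are identity matrices, and in the notation of \eqref{eq:model} we have $x''=(1-P)x$, $y''=(1-Q)y$. Condition (S2) is \eqref{eq:meet}, with $F(x,y)=\sum s_it_j[\{i\},\{j\}]$. Since $e_i^t=e_i$ and $e_j'^{\,t}=e'_j$, we have $C_x=\sum s_ie_i$ and $C'_y=\sum t_je'_j$, and (S3) is read off from \eqref{eq:model}: on $\mathcal X\times M$ one has $x''=0$, $t=0$; on $N\times\mathcal Y$ one has $s=0$, $y''=0$; on $N\times M$ one has $s=0$, $t=0$. On $\mathcal X\times\mathcal Y$ we have $B=F$, so $(F,B)=\sum s_i^2t_j^2=\nu(x)\nu'(y)$, which gives (S4). The vectors in (S5) are $\pm[I,\{j\}]$ and $\pm[\{i\},J]$, and within each family these are distinct basis vectors up to sign.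
\end{proof}

\begin{remark}[left--right symmetry]\label{rem:mirror}
The flip $\phi(I,J)=(J,I)$ interchanges $\mathbf X$ and $\mathbf Y$ and preserves $\mathbf Z$, and $v\mapsto v\circ\phi$ conjugates $e_i$ into $e'_i$ and $e'_j$ into $e_j$. The spaces $\tilde X=\{v\circ\phi:v\in Y\}$, $\tilde Y=\{v\circ\phi:v\in X\}$, $\tilde Z=\{v\circ\phi:v\in Z\}$, with the transported norms, are copies of $V$ on $\mathbf X,\mathbf Y,\mathbf Z$ for another choice of the bijections with $\mathbb N$. Transport a stage of type $(n,m)$ by $\phi$, interchange $(x_i,\psi_i,G)$ with $(y_j,\varphi_j,G')$, and replace $B$ by $(y,x)\mapsto B(x,y)$. Each of (S1)--(S5) goes over into itself, so the result is a stage of type $(m,n)$ for $\tilde X,\tilde Y,\tilde Z$. As the bijections with $\mathbb N$ were arbitrary, every statement about stages implies its mirror image, with left and right exchanged.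
\end{remark}

\subsection*{What a stage achieves}
The certificate is defined on $\mathcal X\times\mathcal Y$ only, but it controls $B$ on all of $X\times Y$, because it does not see the off-diagonal blocks.

\begin{lemma}\label{lem:cert}
In a stage, $(F(Px,Qy),B(x,y))=(F(Px,Qy),B(Px,Qy))$ for all $x\in X$, $y\in Y$.
\end{lemma}

\begin{proof}
Let $x=x'+x''$ and $y=y'+y''$ with $x'=Px$, $y'=Qy$. By (S3), $B(x,y)=B(x',y')+C_{x'}y''+C'_{y'}x''$. We use the two forms of $F(x',y')$ given by (S2). By \eqref{eq:adj}, $(E_{x'}\varphi_{y'},C_{x'}y'')=\nu(x')(\varphi_{y'},y'')=0$, because $y''\in M$. By \eqref{eq:adj2}, $(E'_{y'}\psi_{x'},C'_{y'}x'')=\nu'(y')(\psi_{x'},x'')=0$, because $x''\in N$.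
\end{proof}

As in the model, it follows that $B(x,\cdot)$ is bijective for $x\notin N$. To survive later perturbations of $B$, this has to hold with a bound that is uniform on sets of the form $\{x:\|Px\|\ge r\|x\|\}$. These sets meet the unit sphere in noncompact sets, so the uniformity needs an argument.

\begin{proposition}\label{prop:cone}
Let a stage and a number $r>0$ be given. There is $\eta>0$ such that every bounded bilinear map $\tilde B\colon X\times Y\to Z$ with $\|\tilde B-B\|<\eta$ has the following properties.
\begin{itemize}
\item[(a)] $\tilde B(x,\cdot)\colon Y\to Z$ is bijective whenever $x\ne0$ and $\|Px\|\ge r\|x\|$.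
\item[(b)] $\tilde B(\cdot,y)\colon X\to Z$ is bijective whenever $y\ne0$ and $\|Qy\|\ge r\|y\|$.
\end{itemize}
\end{proposition}

\begin{proof}
By Remark~\ref{rem:mirror} it suffices to find $\eta$ for (a); one then takes the smaller of the two constants. We prove two lower bounds for $\|B(x,y)\|$, one useful when $Qy$ is large and one when $Qy$ is small.

The function $(F(x,y),B(x,y))$ on $\mathcal X\times\mathcal Y$ is continuous and homogeneous of degree $2$ in each variable. By (S4) and compactness of the unit spheres of $\mathcal X$ and $\mathcal Y$ there is $q>0$ with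
\begin{equation}\label{eq:q}
(F(x,y),B(x,y))\ge q\,\|x\|^2\|y\|^2\qquad(x\in\mathcal X,\ y\in\mathcal Y).
\end{equation}
The bilinear map $F\colon\mathcal X\times\mathcal Y\to Z^*$ on finite-dimensional spaces is bounded, say $\|F(x,y)\|_{Z^*}\le f\|x\|\,\|y\|$ with $f>0$. By Lemma~\ref{lem:cert}, for all $x\in X$ and $y\in Y$,
\[
f\|Px\|\,\|Qy\|\,\|B(x,y)\|\ge(F(Px,Qy),B(Px,Qy))\ge q\|Px\|^2\|Qy\|^2 .
\]
With $\alpha=q/f$ this gives
\begin{equation}\label{eq:low1}
\|B(x,y)\|\ge\alpha\,\|Px\|\,\|Qy\| ,
\end{equation}
which is trivially true if $Px=0$ or $Qy=0$.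

By (S3), $B(x,v)=C_{Px}v$ for $v\in M$. Taking $v=(1-Q)y$ we obtain
\begin{equation}\label{eq:fr}
B(x,y)=C_{Px}y-C_{Px}Qy+B(x,Qy).
\end{equation}
As $\mathcal X$ has finite dimension, there are $c,\nu_0>0$ such that $\|C_{u}\|\le c\|u\|$, $\|E_u^t|_Z\|\le c\|u\|$ and $\nu(u)\ge\nu_0\|u\|^2$ for $u\in\mathcal X$. From $\nu(u)y=E^t_uC_uy$ we get $\|C_uy\|\ge\beta\|u\|\,\|y\|$ with $\beta=\nu_0/c$. With $\gamma=c\|P\|+\|B\|$, formula \eqref{eq:fr} gives
\begin{equation}\label{eq:low2}
\|B(x,y)\|\ge\beta\,\|Px\|\,\|y\|-\gamma\,\|x\|\,\|Qy\| .
\end{equation}

Let $\|x\|=\|y\|=1$ and $\|Px\|\ge r$. Then $\|B(x,y)\|\ge\alpha r\|Qy\|$ and $\|B(x,y)\|\ge\beta r-\gamma\|Qy\|$. Multiply the first inequality by $\gamma$, the second by $\alpha r$, and add: $(\gamma+\alpha r)\|B(x,y)\|\ge\alpha\beta r^2$. Put $\eta=\alpha\beta r^2/(\gamma+\alpha r)$. By homogeneity, if $x\ne0$ and $\|Px\|\ge r\|x\|$, then $\|B(x,y)\|\ge\eta\|x\|\,\|y\|$ for all $y\in Y$.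

For such $x$ the operator $B(x,\cdot)$ is injective, and by \eqref{eq:fr} it is the bijection $C_{Px}$ plus an operator that factors through $Q$ and so has finite rank. By Lemma~\ref{lem:fredholm} it is bijective. If $\|\tilde B-B\|<\eta$, then $\|\tilde B(x,\cdot)-B(x,\cdot)\|<\eta\|x\|$, and $\tilde B(x,\cdot)$ is bijective by the Neumann series.
\end{proof}

\section{Extending a stage}\label{sec:extension}

We want to add a functional $\psi_{n+1}=\xi$ close to a prescribed coordinate functional. Condition (S2) then dictates $m$ values of the new generator, namely $E_{n+1}\varphi_j=E'_j\xi$, while $E_{n+1}$ must square to $1$, anticommute with $E_1,\dots,E_n$, and come from the same kind of conjugation. This is not always possible. In the model stage of type $(1,1)$ take $\xi=\psi_1$; then $E_2\varphi_1=E'_1\psi_1=E_1\varphi_1$ is required, although $(E_2-E_1)^2=2$ makes $E_2-E_1$ injective. A linear independence condition removes all such obstructions.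

\begin{lemma}[a generator with prescribed values]\label{lem:generator}
Let $G\in\mathcal G$, $E_I=Ge_IG^{-1}$, $\varphi_1,\dots,\varphi_m\in c_{00}(\mathbf Y)$ and $g_1,\dots,g_m\in c_{00}(\mathbf Z)$. Suppose that the vectors $E_I\varphi_j$, $E_Ig_j$ $(I\subset[n],\ j\le m)$ are linearly independent. Then there is $G_+\in\mathcal G$ with
\[
G_+e_iG_+^{-1}=E_i\quad(i\le n),\qquad G_+e_{n+1}G_+^{-1}\varphi_j=g_j\quad(j\le m).
\]
\end{lemma}

\begin{proof}
Put $\varphi_j^\circ=G^{-1}\varphi_j$ and $g_j^\circ=G^{-1}g_j$; then the vectors $e_I\varphi_j^\circ$, $e_Ig_j^\circ$ are linearly independent. The idea is to find vectors $u_j$ such that the pairs $(u_j,e_{n+1}u_j)$ behave under $e_1,\dots,e_n$ exactly like the pairs $(\varphi_j^\circ,g_j^\circ)$, and to swap the two configurations.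

Choose distinct integers $q_1,\dots,q_m$ such that no $\{q_j\}$ is the second component of a point in the support of some $\varphi_k^\circ$ or $g_k^\circ$, and put $u_j=[\emptyset,\{q_j\}]\in c_{00}(\mathbf Y)$. Consider the vectors
\begin{equation}\label{eq:basis}
e_I\varphi_j^\circ,\qquad e_Ig_j^\circ,\qquad e_Iu_j=\pm[I,\{q_j\}],\qquad e_Ie_{n+1}u_j=\pm[I\cup\{n+1\},\{q_j\}],
\end{equation}
with $I\subset[n]$, $j\le m$. Those of the last two kinds are distinct basis vectors up to sign. Those of the first two kinds vanish at all points with second component $\{q_j\}$, since the $e_i$ do not change second components. Hence the vectors \eqref{eq:basis} are linearly independent. Let $\mathfrak E$ be their span.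

The space $\mathfrak E$ is finite-dimensional, so $c_{00}(\mathbf Y\sqcup\mathbf Z)=\mathfrak E\oplus\mathfrak E^\perp$ for the inner product $(\cdot,\cdot)$. Each vector in \eqref{eq:basis} lies in $c_{00}(\mathbf Y)$ or in $c_{00}(\mathbf Z)$, and these two spaces are orthogonal; so both $\mathfrak E$ and $\mathfrak E^\perp$ are sums of their intersections with $c_{00}(\mathbf Y)$ and $c_{00}(\mathbf Z)$. By \eqref{eq:eI}, $\mathfrak E$ is invariant under $e_1,\dots,e_n$, and since these operators are symmetric, so is $\mathfrak E^\perp$.

The vectors \eqref{eq:basis} have the form $e_Iw$ with $w$ among $\varphi_j^\circ,u_j,g_j^\circ,e_{n+1}u_j$. Let $w\mapsto w^\sharp$ interchange $\varphi^\circ_j$ with $u_j$ and $g_j^\circ$ with $e_{n+1}u_j$. Define $\tau$ by $\tau e_Iw=e_Iw^\sharp$ on $\mathfrak E$ and $\tau=1$ on $\mathfrak E^\perp$. Then $\tau^2=1$. The operator $\tau$ preserves $c_{00}(\mathbf Y)$ and $c_{00}(\mathbf Z)$, because $\varphi_j^\circ,u_j$ lie in the first space and $g_j^\circ,e_{n+1}u_j$ in the second. If $(b_k)$ is an orthonormal basis of $\mathfrak E$, then $(\tau-1)f=\sum_k(b_k,f)(\tau-1)b_k$,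 a finite sum in which all $b_k$ and $(\tau-1)b_k$ are finitely supported; so $\tau-1$ has finitely many nonzero entries and $\tau\in\mathcal G$. For $i\le n$, formula \eqref{eq:eI} gives
\[
\tau e_i\,e_Iw=\sigma(i,I)\,e_{I\triangle\{i\}}w^\sharp=e_i\,e_Iw^\sharp=e_i\tau\,e_Iw ,
\]
and on $\mathfrak E^\perp$ both $\tau e_i$ and $e_i\tau$ equal $e_i$. So $\tau$ commutes with $e_1,\dots,e_n$.

Put $G_+=G\tau$. Then $G_+e_iG_+^{-1}=G\tau e_i\tau G^{-1}=E_i$ for $i\le n$, and
\[
G_+e_{n+1}G_+^{-1}\varphi_j=G\tau e_{n+1}\tau\varphi_j^\circ=G\tau e_{n+1}u_j=Gg_j^\circ=g_j .\qedhere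
\]
\end{proof}

\begin{example}
Take the model stage of type $(1,1)$ and $\xi=[\{1\},\{1,2\}]$, the direction that all model products miss. Here $\varphi_1=[\emptyset,\{1\}]$ and $g_1=e'_1\xi=[\{1\},\{2\}]$, so $e_1\varphi_1=[\{1\},\{1\}]$ and $e_1g_1=[\emptyset,\{2\}]$, and the four vectors are independent. With $q_1=3$ the operator $\tau$ makes four exchanges of basis vectors,
\begin{gather*}
[\emptyset,\{1\}]\leftrightarrow[\emptyset,\{3\}],\qquad [\{1\},\{1\}]\leftrightarrow[\{1\},\{3\}],\\
[\{1\},\{2\}]\leftrightarrow[\{2\},\{3\}],\qquad[\emptyset,\{2\}]\leftrightarrow[\{1,2\},\{3\}],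
\end{gather*}
and fixes all other basis vectors. The new generator $\tau e_2\tau$ sends $[\emptyset,\{1\}]$ through $[\emptyset,\{3\}]$ and $[\{2\},\{3\}]$ to $[\{1\},\{2\}]=g_1$.
\end{example}

For a general stage and a general point $t\in\mathbf X$, the functional $[t]$ itself may violate the hypothesis of Lemma~\ref{lem:generator}. We add to it a small multiple of a coordinate that involves an integer not used so far; this makes everything independent that (S5) does not already cover.

\begin{proposition}[left extension]\label{prop:left}
Let a stage of type $(n,m)$, a point $t\in\mathbf X$ and numbers $\rho,\theta>0$ be given. There is a stage of type $(n+1,m)$ with the same $x_i,\psi_i$ $(i\le n)$, the same $y_j,\varphi_j$ and the same $G'$, such that $\|\psi_{n+1}-[t]\|_{X^*}\le\rho$ and such that its bilinear map $B_+$ satisfies $\|B_+-B\|\le\theta$.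
\end{proposition}

\begin{proof}
\emph{Step 1: the new functional.} Choose an integer $p>\max(n,m)$ that does not belong to $I\cup J$ for any of the following finitely many points $(I,J)$: the point $t$, the points in the supports of the $\psi_i$ and $\varphi_j$, and the row and column indices of the nonzero entries of $G-1$ and $G'-1$. Every finitely supported function is the sum of its \emph{$p$-part}, supported on the points $(I,J)$ with $p\in I\cup J$, and its \emph{$p$-free part}, supported on the remaining points. The operators $G^{\pm1}$ and $G'^{\pm1}$ fix functions that equal their $p$-part and map $p$-free functions to $p$-free functions. The operators $e_i$ $(i\le n)$ and $e'_j$ $(j\le m)$ preserve both kinds of function, as $p>\max(n,m)$. Consequently, for $I\subset[n]$ and $J\subset[m]$, the operators $E_I$ and $E'_J$ map $p$-free functions to $p$-free functions and agree with $e_I$ and $e'_J$ on functions that equal their $p$-part.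

Let $\zeta=[\{p\},\emptyset]\in c_{00}(\mathbf X)$, choose $\delta>0$ with $\delta\|\zeta\|_{X^*}\le\rho$, and put
\[
\xi=[t]+\delta\zeta,\qquad g_j=E'_j\xi=E'_j[t]+\delta\,[\{p\},\{j\}]\in c_{00}(\mathbf Z).
\]
\begin{itemize}
\item[(i)] \emph{The vectors $E_I\varphi_j$, $E_Ig_j$ $(I\subset[n],\ j\le m)$ are linearly independent.} The $E_I\varphi_j$ are $p$-free, and the $p$-part of $E_Ig_j$ is $\pm\delta[I\cup\{p\},\{j\}]$. These $p$-parts are nonzero multiples of distinct basis vectors. So in a linear relation the coefficients of the $E_Ig_j$ vanish, and then the others vanish by the first half of (S5).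
\item[(ii)] \emph{The vectors $E'_J\psi_i$, $E'_J\xi$ $(J\subset[m],\ i\le n)$ are linearly independent.} The $E'_J\psi_i$ are $p$-free, and the $p$-part of $E'_J\xi$ is $\pm\delta[\{p\},J]$. So in a linear relation the coefficients of the $E'_J\xi$ vanish, and then the others vanish by the second half of (S5).
\end{itemize}
Taking $J=\emptyset$ in (ii), we see that $\xi$ is not a linear combination of the functionals $\psi_i$, so there is $x_*\in N$ with $(\xi,x_*)=1$.

\emph{Step 2: the new generator.} By (i) and Lemma~\ref{lem:generator} there is $G_+\in\mathcal G$ with $G_+e_iG_+^{-1}=E_i$ for $i\le n$ and such that $E_{n+1}:=G_+e_{n+1}G_+^{-1}$ satisfies $E_{n+1}\varphi_j=E'_j\xi$ for $j\le m$. From now on $E_{n+1}$ has this meaning. The operators $E_x$ and $C_x$ for $x\in\mathcal X$ are the same for $G_+$ as for $G$. Let $C_*=E_{n+1}^t|_Y\colon Y\to Z$.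

\emph{Step 3: the new product.} The vector $x_*$ moves from $N$ into the finite-dimensional part. By (S3) the section $B(x_*,\cdot)$ vanishes on $M$, and in the new stage it has to be a nonzero multiple of $C_*$ there. To keep the change small we make the multiple small, which means taking $x_{n+1}$ long. For $\varepsilon>0$ put
\[
x_{n+1}=\varepsilon^{-1}x_*,\qquad \psi_{n+1}=\xi,\qquad B_+(x,y)=B(x,y)+\varepsilon\,(\xi,(1-P)x)\;C_*(1-Q)y ,
\]
and replace $G$ by $G_+$. None of $\xi,C_*,P,Q$ depends on $\varepsilon$, so $\|B_+-B\|\le\theta$ for small $\varepsilon$. The new subspaces are $\mathcal X_+=\mathcal X\oplus\mathbb Rx_*$ and $N_+=N\cap\ker\xi$, while $\mathcal Y$, $M$, $E'_y$ and $C'_y$ are unchanged. Since $x_*=\varepsilon x_{n+1}$, we have $C_{x_*}=\varepsilon C_*$ and $\psi_{x_*}=\varepsilon\xi$ in the new data. We check the five conditions.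

(S1) The last column of the new matrix $((\psi_i,x_k))$ has entries $(\psi_i,x_{n+1})=0$ for $i\le n$ and $(\xi,x_{n+1})=\varepsilon^{-1}$. Its determinant is $\varepsilon^{-1}$ times the old one.

(S2) The new identities are $E_{n+1}\varphi_j=E'_j\psi_{n+1}$, which hold by Step 2.

(S3) Let $y\in M$. For $x\in\mathcal X$ the added term vanishes, so $B_+(x,y)=C_xy$; and $B_+(x_*,y)=0+\varepsilon(\xi,x_*)C_*y=C_{x_*}y$. By linearity $B_+(x,y)=C_xy$ on $\mathcal X_+\times M$. For $x\in N_+$ we have $(\xi,(1-P)x)=(\xi,x)=0$, so $B_+(x,\cdot)=B(x,\cdot)$, which sends $y\in\mathcal Y$ to $C'_yx$ and vanishes on $M$ because $x\in N$.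

(S4) Let $x\in\mathcal X$, $s\in\mathbb R$ and $y\in\mathcal Y$. The added term vanishes because $(1-Q)y=0$, and $x_*\in N$, so
\[
B_+(x+sx_*,y)=B(x,y)+sC'_yx_*,\qquad F_+(x+sx_*,y)=E'_y(\psi_x+s\varepsilon\xi)=F(x,y)+s\varepsilon E'_y\xi .
\]
By \eqref{eq:adj2}, $(F(x,y),C'_yx_*)=\nu'(y)(\psi_x,x_*)=0$ and $(E'_y\xi,C'_yx_*)=\nu'(y)(\xi,x_*)=\nu'(y)$. Therefore
\[
(F_+(x+sx_*,y),B_+(x+sx_*,y))=(F(x,y),B(x,y))+\varepsilon s\,(E'_y\xi,B(x,y))+\varepsilon s^2\nu'(y).
\]
Let $q$ be as in \eqref{eq:q}. Since $\mathcal X$ and $\mathcal Y$ have finite dimension, there are $\nu_0',\kappa>0$, independent of $\varepsilon$, with $\nu'(y)\ge\nu'_0\|y\|^2$ and $|(E'_y\xi,B(x,y))|\le\kappa\|x\|\,\|y\|^2$. The expression above is at least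
\[
\|y\|^2\bigl(q\|x\|^2-\varepsilon\kappa\,|s|\,\|x\|+\varepsilon\nu_0's^2\bigr).
\]
The quadratic form in $(\|x\|,|s|)$ has discriminant $\varepsilon^2\kappa^2-4\varepsilon q\nu'_0$, so it is positive definite as soon as $\varepsilon<4q\nu'_0/\kappa^2$. The vanishing of $(F(x,y),C'_yx_*)$ is essential here: a mixed term that did not carry the factor $\varepsilon$ could not be absorbed by the small term $\varepsilon\nu'_0s^2$.

(S5) For $I\subset[n]$ we have $G_+e_IG_+^{-1}\varphi_j=E_I\varphi_j$ and $G_+e_{I\cup\{n+1\}}G_+^{-1}\varphi_j=E_IE_{n+1}\varphi_j=E_Ig_j$. So the first new family is the family in (i). The second new family is the family in (ii).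
\end{proof}

By Remark~\ref{rem:mirror}, Proposition~\ref{prop:left} implies its mirror image.

\begin{proposition}[right extension]\label{prop:right}
Let a stage of type $(n,m)$, a point $t\in\mathbf Y$ and numbers $\rho,\theta>0$ be given. There is a stage of type $(n,m+1)$ with the same $x_i,\psi_i$, the same $y_j,\varphi_j$ $(j\le m)$ and the same $G$, such that $\|\varphi_{m+1}-[t]\|_{Y^*}\le\rho$ and such that its bilinear map $B_+$ satisfies $\|B_+-B\|\le\theta$.
\end{proposition}

\section{The limit and the proof of Theorem~\ref{thm:main}}\label{sec:limit}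

Two things have to be arranged. Every nonzero vector must eventually lie in one of the sets to which Proposition~\ref{prop:cone} applies, and all later changes of the product must add up to less than the tolerance $\eta$ of the stage at which this happens. The second is possible because the tolerance of a stage is known before the next stage is built.

Let $(t_l)_{l\ge1}$ list every point of $\mathbf X$ infinitely often, and let $(t'_l)_{l\ge1}$ list every point of $\mathbf Y$ infinitely often. We construct stages $\mathcal D_1,\mathcal D_2,\dots$, and mark the objects of $\mathcal D_k$ by the subscript $k$. Let $\mathcal D_1$ be the model stage of type $(1,1)$ from Lemma~\ref{lem:modelstage}. When $\mathcal D_k$ is given, let $\eta_k>0$ be the constant of Proposition~\ref{prop:cone} for $\mathcal D_k$ and $r=1/k$, and put $\theta_k=2^{-k-1}\min(\eta_1,\dots,\eta_k)$. If $k=2l-1$, obtain $\mathcal D_{k+1}$ from Proposition~\ref{prop:left} with $t=t_l$, $\rho=1/l$, $\theta=\theta_k$. If $k=2l$, obtain it from Proposition~\ref{prop:right} with $t=t'_l$, $\rho=1/l$, $\theta=\theta_k$. A functional $\psi_i$ or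 $\varphi_j$, once chosen, belongs to all later stages.

Since $\sum\theta_k<\infty$, the maps $B_k$ converge in norm to a bounded bilinear map $B\colon X\times Y\to Z$, and
\begin{equation}\label{eq:tail}
\|B-B_k\|\le\sum_{h\ge k}\theta_h\le\sum_{h\ge k}2^{-h-1}\eta_k=2^{-k}\eta_k<\eta_k\qquad(k\ge1).
\end{equation}

\begin{lemma}\label{lem:separate}
If $0\ne x\in X$, then $\|P_kx\|\ge\|x\|/k$ for all large $k$. If $0\ne y\in Y$, then $\|Q_ky\|\ge\|y\|/k$ for all large $k$.
\end{lemma}

\begin{proof}
Choose $t\in\mathbf X$ with $x(t)\ne0$, and then $l$ with $t_l=t$ and $\|x\|/l<|x(t)|$. The functional $\psi=\psi_{l+1}$ added in the $l$-th left extension satisfies $|(\psi,x)-x(t)|\le\|x\|/l$, so $(\psi,x)\ne0$. For $k\ge2l$ the stage $\mathcal D_k$ contains $\psi$, so $x-P_kx\in N_k\subset\ker\psi$ and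
\[
|(\psi,x)|=|(\psi,P_kx)|\le\|\psi\|_{X^*}\|P_kx\| .
\]
Thus $\|P_kx\|$ is bounded below by a positive number independent of $k$, while $\|x\|/k\to0$. For $y$ use the points $t'_l$, the functionals $\varphi_{l+1}$ and the inclusion $M_k\subset\ker\varphi_{l+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $0\ne x\in X$. By Lemma~\ref{lem:separate} there is $k$ with $\|P_kx\|\ge\|x\|/k$. By \eqref{eq:tail}, Proposition~\ref{prop:cone}(a) applies to the stage $\mathcal D_k$, to $r=1/k$ and to $\tilde B=B$; so $B(x,\cdot)$ is bijective. In the same way Proposition~\ref{prop:cone}(b) shows that $B(\cdot,y)$ is bijective for $0\ne y\in Y$.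

Identify $X,Y,Z$ with $V$ through the fixed bijections of the index sets with $\mathbb N$. Then $xy:=B(x,y)$ is a bounded bilinear product on $V$ with all $L_a$, $R_a$ $(a\ne0)$ bijective. With $K=\|B\|>0$ the norm $K\|\cdot\|$ is complete and submultiplicative, as computed in the introduction. So $V$ is a complete normed infinite-dimensional real division algebra.

To obtain a unit, fix $a\ne0$ and define $x\odot y=R_a^{-1}(x)\,L_a^{-1}(y)$. This product is bounded, since $R_a^{-1}$ and $L_a^{-1}$ are bounded. For $u\ne0$, left multiplication by $u$ in the new product is $L_{R_a^{-1}(u)}L_a^{-1}$ and right multiplication by $u$ is $R_{L_a^{-1}(u)}R_a^{-1}$; both are bijective, because $R_a^{-1}(u)\ne0$ and $L_a^{-1}(u)\neq0$. Since $R_a^{-1}(aa)=a=L_a^{-1}(aa)$, we have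
\[
(aa)\odot y=a\,L_a^{-1}(y)=y,\qquad x\odot(aa)=R_a^{-1}(x)\,a=x ,
\]
so $aa$ is a unit. Multiply the norm by a constant as before.
\end{proof}

\begin{remark}[use of the hypotheses]
Invariance of $V$ under signed permutations is used to make the $e_i$ and $e'_j$ bounded operators between $X,Y,Z$. That $V$ contains the finitely supported sequences and has continuous coordinates is used for the model stage, for the boundedness of $G^t$, $P$ and $Q$, for the existence of $x_*$, and for viewing $\psi_i,\varphi_j,F(x,y)$ as continuous functionals. Completeness enters through the closed graph theorem, the Neumann series and the convergence of $B_k$. The spaces $\mathcal X_k$ are not required to have dense union: Lemma~\ref{lem:separate} only uses that the coordinates separate points, and this is why the nonseparable space $\ell_\infty$ is allowed. Real scalars are needed for $\nu(x)\ne0$ and for the positivity in (S4); over $\mathbb C$ one has $(e_1+\mathrm ie_2)^2=0$.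
\end{remark}

\section{Complex structures and James' space}\label{sec:J}

We recall the facts needed for Proposition~\ref{prop:J}. The \emph{complexification} of a real Banach space $A$ is $A_{\mathbb C}=A\oplus\mathrm iA$ with the complete complex norm $\|x+\mathrm iy\|=\max_\vartheta\|x\cos\vartheta-y\sin\vartheta\|$. It carries the conjugation $\kappa(x+\mathrm iy)=x-\mathrm iy$, an isometric conjugate-linear involution whose fixed points form $A$. A bounded operator $T$ on $A$ extends to the bounded complex-linear operator $T_{\mathbb C}(x+\mathrm iy)=Tx+\mathrm iTy$, which commutes with $\kappa$. Conversely, a bounded complex-linear operator that commutes with $\kappa$ maps $A$ into $A$ and is the complexification of its restriction.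

The spectrum of a bounded operator $S$ on a nonzero complex Banach space, the set of $\lambda\in\mathbb C$ for which $\lambda-S$ is not bijective, is compact and nonempty. Suppose it is the union of compact sets $\Sigma_1,\Sigma_2$ that lie in the interiors of two disjoint closed rectangles with positively oriented boundaries $\Gamma_1,\Gamma_2$. Then the \emph{Riesz idempotents}
\[
p_h=\frac1{2\pi\mathrm i}\int_{\Gamma_h}(\lambda-S)^{-1}\,d\lambda\qquad(h=1,2)
\]
are bounded operators with $p_h^2=p_h$, $p_1p_2=p_2p_1=0$ and $p_1+p_2=1$.

\begin{proof}[Proof of Proposition~\ref{prop:J}]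
Let $a,b\in A$ be linearly independent and $T=L_a^{-1}L_b$. The operators $L_a,L_b$ are bounded because the norm is submultiplicative, and $L_a^{-1}$ is bounded because $A$ is complete; so $T$ is bounded. For $\lambda\in\mathbb R$ the operator $T-\lambda=L_a^{-1}L_{b-\lambda a}$ is bijective, as $b-\lambda a\ne0$, and hence so is $T_{\mathbb C}-\lambda=(T-\lambda)_{\mathbb C}$. So the spectrum $\Sigma$ of $T_{\mathbb C}$ does not meet $\mathbb R$. From $\kappa(\lambda-T_{\mathbb C})\kappa=\bar\lambda-T_{\mathbb C}$ we see that $\Sigma$ is symmetric under complex conjugation and that $\kappa(\lambda-T_{\mathbb C})^{-1}\kappa=(\bar\lambda-T_{\mathbb C})^{-1}$ for $\lambda\notin\Sigma$.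

The parts $\Sigma_+$ and $\Sigma_-$ of $\Sigma$ in the upper and lower half-planes are compact mirror images of each other. Choose a closed rectangle in the open upper half-plane that contains $\Sigma_+$ in its interior, and use its mirror image for $\Sigma_-$. Let $p_+,p_-$ be the Riesz idempotents, and let $\gamma\colon[0,1]\to\mathbb C$ parametrize the boundary of the upper rectangle with positive orientation. Since $\kappa$ is conjugate-linear and continuous,
\[
\kappa p_+\kappa=-\frac1{2\pi\mathrm i}\int_0^1\bigl(\overline{\gamma(s)}-T_{\mathbb C}\bigr)^{-1}\,\overline{\gamma'(s)}\,ds=p_- ,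
\]
because $\bar\gamma$ traverses the boundary of the lower rectangle with negative orientation. Hence also $\kappa p_-\kappa=p_+$, and the operator $\mathrm i(p_+-p_-)$ satisfies $\kappa\,\mathrm i(p_+-p_-)\,\kappa=-\mathrm i(p_--p_+)=\mathrm i(p_+-p_-)$. It is therefore the complexification of a bounded operator $J$ on $A$, and $J^2=-1$ because $(\mathrm i(p_+-p_-))^2=-(p_++p_-)=-1$.

Let $\mathcal J$ be the real James space. Its canonical image in the bidual has codimension one, $\dim\mathcal J^{**}/\mathcal J=1$ \cite{James}; in particular $\mathcal J$ is infinite-dimensional, since finite-dimensional spaces equal their biduals. Suppose that $\mathcal J$ had a bounded bilinear product with all $L_a$, $R_a$ $(a\ne0)$ bijective. After scaling the norm, the first part gives a bounded operator $J$ on $\mathcal J$ with $J^2=-1$. The second adjoint $J^{**}$ has square $-1$ and extends $J$, so it maps $\mathcal J$ into $\mathcal J$ and induces an operator with square $-1$ on the one-dimensional real space $\mathcal J^{**}/\mathcal J$. Such an operator is multiplication by a real number with square $-1$, which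 does not exist.
\end{proof}

\begin{thebibliography}{9}

\bibitem{James}
R.~C. James, Proc. Nat. Acad. Sci. U.S.A. \textbf{37} (1951).

\bibitem{NANA}
\emph{Non-Associative Normed Algebras},
\texttt{http://ndl.ethernet.edu.et/bitstream/\allowbreak 123456789/\allowbreak 32999/\allowbreak 1/\allowbreak 4.pdf.pdf}

\end{thebibliography}
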